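\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Bounded limits in $R(X)$ and peak points}


\begin{abstract}
Let $X\subset\mathbb C$ be compact with $R(\partial X)=C(\partial X)$. Suppose functions $f_n$ in the
unit ball of $R(X)$ converge pointwise on the interior of $X$ to a function of supremum norm less than
$\varepsilon$, while at a boundary point $z$ they stay within $\varepsilon$ of $1$. It was conjectured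
that, for some $\varepsilon>0$, this forces $z$ to be a peak point for $R(X)$. We prove the conjecture with
$\varepsilon=\frac12$, and show that $\frac12$ is best possible whenever some point of $\partial X$ is not a
peak point. The main step says that at a non-peak point $z$ the limit function is close to the limiting value
at $z$, outside a set that is thin at $z$ in the sense of analytic capacity. Its proof combines Vitushkin
localization with a weak-type inequality for analytic capacity, which rests on the theorems of Tolsa and of
Nazarov, Treil and Volberg.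
\end{abstract}

\section{The question and the answer}

Let $X$ be a compact subset of the plane, with interior $X^0$ and boundary $\partial X$. For a compact set
$Y\subset\mathbb C$ let $C(Y)$ be the algebra of continuous complex functions on $Y$ with the supremum norm,
and let $R(Y)$ be the closure in $C(Y)$ of the rational functions with poles off $Y$. A point $z\in X$ is a
\emph{peak point} for $R(X)$ if there is $h\in R(X)$ with $h(z)=1$ and $|h(w)|<1$ for all
$w\in X\setminus\{z\}$. For $g\in R(X)$ we write $\|g\|=\sup_X|g|$, and for a bounded function $f$ on $X^0$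
we write $\|f\|=\sup_{X^0}|f|$ (which is $0$ if $X^0=\emptyset$). The statement ``$f_n\to f$ on $X^0$'' means
pointwise convergence at every point of $X^0$.

If $h$ peaks at $z\in\partial X$, then the powers $f_n=h^n$ satisfy
\begin{equation}\label{eq:powers}
\|f_n\|=1,\qquad f_n(z)=1,\qquad f_n\to 0\ \text{ on } X^0 .
\end{equation}
So at a peak point the values of a bounded sequence can break away completely from its limit on the interior.
Is the converse true? Does such a break, perhaps only of some definite size, force $z$ to be a peak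
point? The limit $f$ sees only the interior of $X$, so some assumption on $\partial X$ is needed
(Remark~\ref{rem:hyp}). A natural one is that $R(\partial X)$ is all of $C(\partial X)$.
The following conjecture is posed in \cite{BLAF}.

\begin{conjecture}
Suppose $R(\partial X)=C(\partial X)$. There exists $\varepsilon>0$ such that if $\{f_n\}$ is a sequence in
$R(X)$ with $\|f_n\|\le1$, $f_n\to f$ on $X^0$ with $\|f\|<\varepsilon$, and $z$ is a point in $\partial X$
with $|1-f_n(z)|<\varepsilon$ for each $n$, then $z$ is a peak point for $R(X)$.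
\end{conjecture}

Constant sequences give an upper bound for $\varepsilon$. If $f_n\equiv c\in[0,1]$, the hypotheses hold
when $c<\varepsilon$ and $1-c<\varepsilon$, and some $c$ satisfies both as soon as $\varepsilon>\frac12$. Since
constants carry no information about $z$, no $\varepsilon>\frac12$ can work if $\partial X$ contains a
non-peak point. We show that this trivial obstruction is the only one.

\begin{theorem}\label{thm:main}
Suppose $R(\partial X)=C(\partial X)$, and let $\varepsilon_1,\varepsilon_2>0$ with
$\varepsilon_1+\varepsilon_2\le1$. If $f_n\in R(X)$, $\|f_n\|\le1$, $f_n\to f$ on $X^0$ with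
$\|f\|<\varepsilon_2$, and $z\in\partial X$ satisfies $|1-f_n(z)|<\varepsilon_1$ for all $n$, then $z$ is a
peak point for $R(X)$. In particular the conjecture is true, with $\varepsilon=\frac12$ for every such $X$.

If $\partial X$ contains a point that is not a peak point for $R(X)$, then the first assertion fails whenever
$\varepsilon_1+\varepsilon_2>1$. Compact sets $X$ with $R(\partial X)=C(\partial X)$ and such a point exist.
\end{theorem}

Together with \eqref{eq:powers} this characterizes peak points. If $R(\partial X)=C(\partial X)$, then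
$z\in\partial X$ is a peak point for $R(X)$ if and only if some sequence in the unit ball of $R(X)$ satisfies
$|1-f_n(z)|<\frac12$ for all $n$ and converges on $X^0$ to a function of norm less than $\frac12$.

Section~\ref{sec:hand} treats a concrete set by hand; this shows why the theorem should be true and what is
missing in general. Section~\ref{sec:thin} introduces the notion of size that fills the gap, states the main
step (Theorem~\ref{thm:A}), and deduces Theorem~\ref{thm:main} from it. The remaining sections prove
Theorem~\ref{thm:A}.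

\section{A case worked by hand}\label{sec:hand}

Write $D(a,r)$ for an open disc. For $n\ge1$ let $D_n=D(3\cdot2^{-n-2},r_n)$, where $0<r_n\le2^{-n-3}$ and
\begin{equation}\label{eq:sumr}
\sum_{n\ge1}2^nr_n<\infty ;
\end{equation}
for example $r_n=4^{-n}/16$. Put
\[
X=\overline{D}(0,1)\setminus\bigcup_{n\ge1}D_n .
\]
The closed disc $\overline D_n$ lies in $\{2^{-n-1}<|w|<2^{-n}\}$, because
$5\cdot2^{-n-3}\le|w|\le7\cdot2^{-n-3}$ on it, and $\operatorname{Re}w\ge5\cdot 2^{-n-3}>2^{-n-1}$ there. So
the removed discs have disjoint closures and accumulate only at $0$. The boundary $\partial X$ consists of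
countably many circles and the point $0$ and has area zero, whence $R(\partial X)=C(\partial X)$ by the
Hartogs--Rosenthal theorem ($R(K)=C(K)$ for every compact set $K$ of area zero). We examine the boundary
point $z=0$.

Let $g$ be rational with poles off $X$. Since $g$ has finitely many poles, it is analytic in a neighborhood
of $\overline D(0,1)\setminus\bigcup_{n\le N}D_n$ for some $N$. Let $0<t<\frac12$. Cauchy's formula at $-t$
and at $0$, which are interior points of this set, together with
\[
\frac1{\zeta+t}-\frac1\zeta=\frac{-t}{\zeta(\zeta+t)},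
\]
gives
\[
g(-t)-g(0)=\frac1{2\pi i}\int_{|\zeta|=1}\frac{-t\,g(\zeta)}{\zeta(\zeta+t)}\,d\zeta
-\sum_{n\le N}\frac1{2\pi i}\int_{\partial D_n}\frac{-t\,g(\zeta)}{\zeta(\zeta+t)}\,d\zeta .
\]
On the unit circle $|\zeta+t|\ge\frac12$. On $\partial D_n$ we have $|\zeta|\ge2^{-n-1}$ and
$|\zeta+t|\ge\operatorname{Re}\zeta+t\ge2^{-n-1}+t$. All these circles lie in $X$, where $|g|\le\|g\|$, so
\begin{equation}\label{eq:eta}
|g(-t)-g(0)|\le\eta(t)\|g\|,\qquad \eta(t)=2t+2\sum_{n\ge1}2^nr_n\,\frac{t}{t+2^{-n-1}} .
\end{equation}
By density \eqref{eq:eta} holds for all $g\in R(X)$. Each term of the series tends to $0$ with $t$ and is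
at most $2^nr_n$, so by \eqref{eq:sumr} and dominated convergence $\eta(t)\to0$ as $t\to0$.

This has two consequences. First, $0$ is not a peak point: if $h$ peaked at $0$, then $h^n(0)=1$ and
$h^n(-t)\to0$ as $n\to\infty$, which contradicts \eqref{eq:eta} once $\eta(t)<1$. Second, let $f_n\in R(X)$,
$\|f_n\|\le1$ and $f_n\to f$ on $X^0$. Since $-t\in X^0$,
\[
\limsup_{n\to\infty}|f_n(0)-f(-t)|\le\eta(t)\qquad(0<t<\tfrac12).
\]
Hence $\limsup|f_n(0)|\le\|f\|+\eta(t)$ for every small $t$, so $\limsup|f_n(0)|\le\|f\|$. If
$|1-f_n(0)|<\varepsilon_1$ for all $n$, then $\limsup |f_n(0)|\ge1-\varepsilon_1$, and so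
$\|f\|\ge1-\varepsilon_1$. This is the contrapositive of the first assertion of Theorem~\ref{thm:main}
at $0$.

The argument has two ingredients: the unit ball of $R(X)$ is equicontinuous at $z$ along a certain set, and
that set contains interior points of $X$ arbitrarily near $z$. The first ingredient survives for every
non-peak point. Lemma~\ref{lem:q} gives a function $q\ge0$ with $|g(w)-g(z)|\le2q(w)\|g\|$ such that, for
each $t>0$, the set $\{q>t\}$ has area density zero at $z$. The second ingredient is the problem. The
hypothesis $R(\partial X)=C(\partial X)$ will give that $X^0$ is large near $z$, but only in the sense of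
analytic capacity. A set that is large in this sense can have area density zero at $z$ (an example is given in
Section~\ref{sec:thin}), so we cannot exclude in this way that, near $z$, the whole of $X^0$ lies in $\{q>t\}$.
We therefore give up estimates that are uniform over the unit ball. Instead we estimate, for one given limit
function $f$, the capacity of the set of points of $X^0$ where $f$ is far from the limiting value at $z$.

\section{Thin sets, and the reduction to one theorem}\label{sec:thin}

For a compact set $K$, the \emph{analytic capacity} is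
\[
\gamma(K)=\sup|g'(\infty)|,\qquad g'(\infty)=\lim_{w\to\infty}w\,(g(w)-g(\infty)),
\]
the supremum over all $g$ analytic on $\widehat{\mathbb C}\setminus K$ with $|g|\le1$. For a Borel set $S$,
$\gamma(S)=\sup\{\gamma(K):K\subset S\text{ compact}\}$. Thus $\gamma$ is monotone, $\gamma(\emptyset)=0$ by
Liouville's theorem, and a bounded analytic function $B$ on $\widehat{\mathbb C}\setminus K$ satisfies
$|B'(\infty)|\le\gamma(K)\sup|B|$. An open or closed disc of radius $r$ has capacity $r$: for closed discs
this is the Schwarz--Pick lemma together with the function $r/(w-a)$, and open discs follow by exhaustion.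
We write $|S|$ for the area of a set $S$. Given a point $z$, which will always be clear from the context, put
\[
A_k=\{w:2^{-k-1}\le|w-z|\le2^{-k}\}.
\]

\begin{definition}
A Borel set $S$ is \emph{thin at $z$} if $\sum_{k\ge1}2^k\gamma(A_k\cap S)<\infty$.
\end{definition}

Each term of the series is at most $1$, so finitely many terms never matter. A set that is not thin at $z$
meets $A_k$ for infinitely many $k$. We use two theorems.

\begin{itemize}
\item[(M)] (Melnikov 1966; see \cite[Ch.~VIII.4]{Gamelin}.) \emph{Let $Y$ be compact and $z\in Y$. Then $z$ is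
a peak point for $R(Y)$ if and only if $\sum_{k\ge1}2^k\gamma(A_k\setminus Y)=\infty$}, that is, if and only
if $\mathbb C\setminus Y$ is not thin at $z$.
\item[(S)] (Tolsa \cite{TolsaActa}.) \emph{There is an absolute constant $A_0$ such that
$\gamma(\bigcup_jS_j)\le A_0\sum_j\gamma(S_j)$ for every countable family of bounded Borel sets $S_j$.} Tolsa's
theorem concerns a compact set that is a countable union of Borel sets; the form stated follows by applying it
to $K=\bigcup_j(K\cap S_j)$ for each compact $K\subset\bigcup_jS_j$.
\end{itemize}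

By monotonicity and (S), applied in each $A_k$, \emph{subsets and finite unions of sets thin at $z$ are thin at
$z$} (subsets understood to be Borel). In particular, if $S$ is not thin at $z$ and $S'\subset S$ is thin at
$z$, then $S\setminus S'$ is not thin at $z$.

A set of area density zero need not be thin. The set
$S=\bigcup_{k\ge1}D(3\cdot2^{-k-2},\,2^{-k}/(8k))$ is not thin at $0$, because its $k$-th disc lies in
the interior of $A_k$ and contributes at least $1/(8k)$ to the series. On the other hand, $S$ has area density
zero at $0$, because for $m\ge1$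
\[
|S\cap D(0,2^{-m})|\le\sum_{k\ge m}\pi4^{-k}/(64k^2)\le4^{-m}\pi/(48m^2).
\]

We can now state the main step of the paper, which makes no assumption on $\partial X$. If $f_n\in R(X)$,
$\|f_n\|\le1$ and $f_n\to f$ on $X^0$, then $f$ is analytic on $X^0$ by Montel's theorem, so the sets of
points of $X^0$ that appear below are Borel.

\begin{theorem}\label{thm:A}
Let $z\in X$ be a non-peak point for $R(X)$. Let $f_n\in R(X)$, $\|f_n\|\le1$, $f_n\to f$ on $X^0$, and
$f_n(z)\to\alpha$. Then for every $\delta>0$ the set $\{w\in X^0:|f(w)-\alpha|>\delta\}$ is thin at $z$.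
\end{theorem}

The assumption on $z$ is needed: for a peak point $z\in\partial X$ the sequence \eqref{eq:powers} has $f=0$ and
$\alpha=1$, and the set in question is all of $X^0$ when $\delta<1$. For the closed unit disc and $z=1$, where
$(1+w)/2$ peaks, this set is not thin at $z$, because $A_k\cap X^0$ contains the disc
$D(1-3\cdot2^{-k-2},2^{-k-3})$, of capacity $2^{-k-3}$.

To use Theorem~\ref{thm:A} we must know that $X^0$ is not thin at $z$. This is what a hypothesis on
$\partial X$ provides.

\begin{theorem}\label{thm:B}
Let $z\in\partial X$ be a peak point for $R(\partial X)$ but not for $R(X)$. Then $X^0$ is not thin at $z$. If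
$f_n\in R(X)$, $\|f_n\|\le1$, and $f_n\to f$ on $X^0$, then $\alpha=\lim f_n(z)$ exists, and for every
$\delta>0$ the set $\{w\in X^0:|f(w)-\alpha|>\delta\}$ is thin at $z$ while
$\{w\in X^0:|f(w)-\alpha|\le\delta\}$ is not. In particular
\[
\alpha\in\bigcap_{r>0}\overline{f(X^0\cap D(z,r))}\qquad\text{and}\qquad|\alpha|\le\|f\| .
\]
\end{theorem}

\begin{proof}[Proof, assuming Theorem~\ref{thm:A}]
By (M), applied to $\partial X$ and to $X$, the set $\mathbb C\setminus\partial X$ is not thin at $z$ while
$\mathbb C\setminus X$ is. Since
\[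
\mathbb C\setminus\partial X=(\mathbb C\setminus X)\cup X^0 ,
\]
the set $X^0$ is not thin at $z$.

The sequence $f_n(z)$ is bounded. Suppose it had two subsequential limits $\alpha\ne\beta$, and let
$0<\delta<|\alpha-\beta|/2$. No point $w$ satisfies both $|f(w)-\alpha|\le\delta$ and
$|f(w)-\beta|\le\delta$, so $X^0$ is the union of $\{|f-\alpha|>\delta\}$ and $\{|f-\beta|>\delta\}$. Both
sets are thin at $z$, by Theorem~\ref{thm:A} applied to subsequences. Then $X^0$ would be thin at $z$, a
contradiction. So $\alpha=\lim f_n(z)$ exists.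

Let $\delta>0$. By Theorem~\ref{thm:A} the set $\{w\in X^0:|f(w)-\alpha|>\delta\}$ is thin at $z$, so its
complement in $X^0$ is not. That complement meets $A_k$ for infinitely many $k$, hence meets $D(z,r)$ for every
$r>0$. Since $\delta$ is arbitrary, $\alpha\in\overline{f(X^0\cap D(z,r))}$ for every $r>0$, and therefore
$|\alpha|\le\|f\|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:A}]
Suppose $R(\partial X)=C(\partial X)$. Every $z\in\partial X$ is a peak point for $R(\partial X)$, since
$h(w)=1-|w-z|/(1+\operatorname{diam}X)$ belongs to $C(\partial X)=R(\partial X)$ and peaks at $z$. This is the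
only use of the hypothesis. Let $f_n$, $f$ and $z$ be as in the first assertion, and suppose that $z$ is not a
peak point for $R(X)$. By Theorem~\ref{thm:B}, $\alpha=\lim f_n(z)$ exists and
$|\alpha|\le\|f\|<\varepsilon_2\le1-\varepsilon_1$. But $|1-f_n(z)|<\varepsilon_1$ for all $n$ gives
$|1-\alpha|\le\varepsilon_1$, so $|\alpha|\ge1-\varepsilon_1$. This is a contradiction.

For the second assertion, let $z\in\partial X$ be a non-peak point for $R(X)$ and
$\varepsilon_1+\varepsilon_2>1$. Then $\max(1-\varepsilon_1,0)<\min(\varepsilon_2,1)$, so we may choose $c$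
strictly between these numbers. The constants $f_n\equiv c$ satisfy $\|f_n\|\le1$,
$|1-f_n(z)|=1-c<\varepsilon_1$ and $\|f\|\le c<\varepsilon_2$, but $z$ is not a peak point. The set of
Section~\ref{sec:hand}, with the point $0$, is an example of such an $X$.
\end{proof}

\begin{remark}[The hypothesis on $\partial X$]\label{rem:hyp}
Let $(w_j)_{j\ge1}$ be dense in $D(0,1)\setminus\{0\}$, let $D_j'=D(w_j,4^{-j}|w_j|)$, and put
\[
Y=\overline D(0,1)\setminus\bigcup_{j\ge1}D_j',\qquad X=Y\cup\overline D(3,1),\qquad z=0\in Y .
\]
Then $Y$ is compact without interior, so $X^0=D(3,1)$ and $0\in\partial X$. If $A_k$ meets $D_j'$, then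
$2^{-k}\ge\frac34|w_j|$; the sum of $2^k$ over all such $k\ge1$ is at most $\frac8{3|w_j|}$. For $k\ge1$ we
have $A_k\setminus X\subset\bigcup_jD_j'$, so by (S)
\[
\sum_{k\ge1}2^k\gamma(A_k\setminus X)\le A_0\sum_{j\ge1}4^{-j}|w_j|\cdot\frac8{3|w_j|}<\infty ,
\]
and $0$ is not a peak point for $R(X)$ by (M). The function equal to $1$ on $Y$ and $0$ on $\overline D(3,1)$
is in $R(X)$ by Runge's theorem. Taking all $f_n$ equal to it, we get $f_n(0)=1$ and $f=0$. So the conjecture
fails for every $\varepsilon>0$ if the condition $R(\partial X)=C(\partial X)$ is omitted.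
\end{remark}

\section{A weak-type inequality for analytic capacity}\label{sec:cap}

To prove Theorem~\ref{thm:A} we shall compare, in each annulus, the set where $|f-\alpha|>\delta$ with the
complement of $X$. The tool is the following lemma, which says that a bounded analytic function with
singularities on $L$ can be large only on a set whose capacity is controlled by that of $L$.

\begin{lemma}\label{lem:cap}
There is an absolute constant $A$ such that the following holds. Let $E$ and $L$ be disjoint compact sets, let
$F$ be analytic on $\widehat{\mathbb C}\setminus L$ with $|F|\le M$ and $F(\infty)=0$, and suppose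
$|F|\ge\kappa>0$ on $E$. Then
\[
\gamma(E)\le A\,\frac M\kappa\,\gamma(L).
\]
\end{lemma}

The condition $F(\infty)=0$ cannot be omitted, as $F\equiv1$, $L=\emptyset$ shows.

\medskip\noindent\textbf{The idea, when $E$ is a disc.}
Let $E=\overline D(a,R)$, so $\gamma(E)=R$. Consider the difference quotient
\[
B(w)=R\,\frac{F(w)-F(a)}{w-a},
\]
which is analytic on $\widehat{\mathbb C}\setminus L$ because the singularity at $a$ is removable. We have
$|B|\le2M$ where $|w-a|\ge R$, hence also on $E$ by the maximum principle. Since $F(\infty)=0$, we have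
$B(\infty)=0$ and $B'(\infty)=-RF(a)$. Therefore $R\kappa\le|B'(\infty)|\le2M\gamma(L)$, which is the lemma
with constant $2$.

For general $E$ we average difference quotients against a positive measure $\tau$ on $E$:
\begin{equation}\label{eq:B}
B(w)=\int\frac{F(w)-F(\zeta)}{w-\zeta}\,d\tau(\zeta).
\end{equation}
(When $E$ is a disc and $\tau$ is $R$ times normalized arc length on $\partial E$, the mean value property in
$\zeta$ gives back the function $B$ above.) This is still analytic off $L$. For a finite complex measure $\nu$
write
\[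
\mathcal C\nu(w)=\int\frac{d\nu(\zeta)}{w-\zeta};
\]
off $E\cup L$ we have $B=F\,\mathcal C\tau-\mathcal C(F\tau)$. So we need a measure $\tau$ of mass
comparable to $\gamma(E)$ for which \emph{both} $\mathcal C\tau$ and $\mathcal C(F\tau)$ are bounded off $E$.
A bound on $\mathcal C\tau$ alone says nothing about $\mathcal C(F\tau)$. We need a measure whose Cauchy
transform tolerates bounded factors, and this is what $L^2$ theory supplies.

\begin{itemize}
\item[(T)] \emph{With a suitable absolute constant $A_0$, which we take to be the same as in} (S),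
\emph{every compact set $E$ carries a positive measure $\sigma$ with
$\gamma(E)\le A_0\,\sigma(E)$, with $\sigma(D(w,r))\le r$ for all $w,r$, and such that the truncated operators
$g\mapsto\int_{|x-w|>\epsilon}\frac{g(w)\,d\sigma(w)}{x-w}$, $\epsilon>0$, are bounded on $L^2(\sigma)$ with
norms at most $1$.} This combines Tolsa's theorem $\gamma\approx\gamma_+$ \cite{TolsaActa} with the description
of $\gamma_+$ through $L^2$-bounded Cauchy transforms \cite{TolsaDuke}; the normalizations are reached by
multiplying $\sigma$ by an absolute constant. See also \cite{TolsaBook}.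
\item[(W)] (Nazarov--Treil--Volberg \cite{NTV}, Tolsa \cite{TolsaDuke}.) \emph{For $\sigma$ as in} (T), \emph{with
an absolute constant $A_1$,
\[
\sigma\Big\{x:\Big|\int_{|x-w|>\epsilon}\frac{d\nu(w)}{x-w}\Big|>\lambda\Big\}\le A_1\frac{\|\nu\|}\lambda
\]
for all finite complex measures $\nu$ on $\mathbb C$ and all $\epsilon,\lambda>0$.}
\end{itemize}

The passage from the weak-type bound (W) to a measure with two bounded transforms is by Hahn--Banach
(Davie--{\O}ksendal duality).

\begin{proof}[Proof of Lemma~\ref{lem:cap}]
\emph{Reduction.} Let $E_j=\{w\in E:\operatorname{Re}(i^{-j}F(w))\ge\kappa/\sqrt2\}$ for $j=0,1,2,3$. Since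
$\max_j\operatorname{Re}(i^{-j}\xi)\ge|\xi|/\sqrt2$ for $\xi\in\mathbb C$, these compact sets cover $E$, and
$\gamma(E)\le A_0\sum_j\gamma(E_j)$ by (S). So it is enough to prove the lemma, with some absolute constant
$A'$, under the assumption $\operatorname{Re}F\ge\kappa$ on $E$; applying this to $E_j$, $i^{-j}F$ and
$\kappa/\sqrt2$ gives the general case with $A=4\sqrt2A_0A'$. We may also assume $\gamma(E)>0$. Take
$\sigma$ from (T); then $0<\sigma(E)<\infty$, and $\sigma$ vanishes off $E$.

\smallskip
\emph{Step 1: a continuous kernel.} The duality argument takes place in a space of continuous functions, so we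
replace truncations by
\[
k_\epsilon(x)=\frac1x\quad(|x|\ge\epsilon),\qquad k_\epsilon(x)=\frac{\bar x}{\epsilon^2}\quad(|x|<\epsilon),
\]
which is continuous, odd, and vanishes at $\infty$. Put $\mathcal C^\epsilon\nu(x)=\int k_\epsilon(x-w)\,d\nu(w)$.
Since $|k_\epsilon|\le1/\epsilon$ on $\{|x|\le\epsilon\}$, this differs from the truncated transform at $x$ by
at most $|\nu|(\overline D(x,\epsilon))/\epsilon\le N\nu(x)$, where
\[
N\nu(x)=\sup_{r>0}\frac{|\nu|(\overline D(x,r))}{r}.
\]
The function $N\nu$ is lower semicontinuous, since the supremum does not change if closed discs are replaced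
by open ones.
If $N\nu(x)>\lambda$, there is $r$ with $|\nu|(\overline D(x,r))>\lambda r$, and then $r<\|\nu\|/\lambda$. By
the Vitali covering lemma there are countably many such discs $\overline D(x_i,r_i)$, pairwise disjoint, with
$\{N\nu>\lambda\}\subset\bigcup_i\overline D(x_i,5r_i)$. The growth bound on $\sigma$, which passes to closed
discs, gives
\[
\sigma\{N\nu>\lambda\}\le\sum_i5r_i\le\frac5\lambda\sum_i|\nu|(\overline D(x_i,r_i))\le\frac{5\|\nu\|}\lambda .
\]
Using this and (W), each at level $\lambda/2$, we get
\begin{equation}\label{eq:weak}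
\sigma\{|\mathcal C^\epsilon\nu|>\lambda\}\le A_2\,\frac{\|\nu\|}\lambda,\qquad A_2=2A_1+10 .
\end{equation}

\smallskip
\emph{Step 2: duality.} Put $h=F/M$, so $|h|\le1$ on $E$; let $\Lambda=9A_2$ and
\[
P=\Big\{\rho\in L^\infty(\sigma):0\le\rho\le1,\ \int\rho\,d\sigma\ge\tfrac12\sigma(E)\Big\}.
\]
We claim that for each $\epsilon>0$ there is $\rho_\epsilon\in P$ with
\begin{equation}\label{eq:two}
|\mathcal C^\epsilon(\rho_\epsilon\sigma)|\le\Lambda\quad\text{and}\quad
|\mathcal C^\epsilon(h\rho_\epsilon\sigma)|\le\Lambda\qquad\text{on }\mathbb C .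
\end{equation}
The pairs $(\mathcal C^\epsilon(\rho\sigma),\mathcal C^\epsilon(h\rho\sigma))$, $\rho\in P$, form a nonempty
convex set in $C_0(\mathbb C)\oplus C_0(\mathbb C)$, where $C_0(\mathbb C)$ is the space of continuous functions
vanishing at $\infty$ and the direct sum has the maximum norm. If the claim is false, this set misses the open
ball of radius $\Lambda$ about $0$. The dual space consists of pairs of finite complex measures, with the sum of
the norms. So by Hahn--Banach there are $\nu_1,\nu_2$ with $\|\nu_1\|+\|\nu_2\|=1$ and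
\[
\operatorname{Re}\Big(\int\mathcal C^\epsilon(\rho\sigma)\,d\nu_1+\int\mathcal C^\epsilon(h\rho\sigma)\,d\nu_2\Big)
\ge\Lambda\qquad(\rho\in P).
\]
By Fubini and the oddness of $k_\epsilon$, the left side equals
$-\operatorname{Re}\int\rho\,(\mathcal C^\epsilon\nu_1+h\,\mathcal C^\epsilon\nu_2)\,d\sigma$. Since $|h|\le1$ on
$E$,
\begin{equation}\label{eq:dual}
\int\rho\,\big(|\mathcal C^\epsilon\nu_1|+|\mathcal C^\epsilon\nu_2|\big)\,d\sigma\ge\Lambda\qquad(\rho\in P).
\end{equation}
The factor $h$ has disappeared, and this is why we can control two transforms at once. Let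
$\lambda=4A_2/\sigma(E)$. By \eqref{eq:weak} the set where $|\mathcal C^\epsilon\nu_1|>\lambda$ or
$|\mathcal C^\epsilon\nu_2|>\lambda$ has $\sigma$-measure at most
$A_2(\|\nu_1\|+\|\nu_2\|)/\lambda=\frac14\sigma(E)$. The indicator function $\rho$ of its complement in $E$
belongs to $P$, and for it the left side of \eqref{eq:dual} is at most $2\lambda\sigma(E)=8A_2<\Lambda$, a
contradiction.

\smallskip
\emph{Step 3: $\epsilon\to0$.} The set $P$ is convex, bounded and weak-star closed in $L^\infty(\sigma)$, and
$L^1(\sigma)$ is separable. So along some sequence $\epsilon\to0$ the functions $\rho_\epsilon$ converge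
weak-star to some $\rho\in P$. If $w\notin E$ and $\epsilon<\operatorname{dist}(w,E)$, then
$k_\epsilon(w-\zeta)=1/(w-\zeta)$ for $\zeta\in E$, a bounded function of $\zeta$ that does not depend on
$\epsilon$. Passing to the limit in \eqref{eq:two}, and recalling $F=Mh$ on $E$, we obtain
\[
|\mathcal C(\rho\sigma)|\le\Lambda\quad\text{and}\quad|\mathcal C(F\rho\sigma)|\le M\Lambda
\qquad\text{on }\mathbb C\setminus E .
\]

\smallskip
\emph{Step 4: conclusion.} Let $\tau=\rho\sigma$ and define $B$ on $\mathbb C\setminus L$ by \eqref{eq:B},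
where the quotient is read as $F'(\zeta)$ if $w=\zeta$. The quotient is continuous in
$(w,\zeta)\in(\mathbb C\setminus L)\times E$ (near the diagonal it equals $\int_0^1F'(\zeta+s(w-\zeta))\,ds$)
and analytic in $w$. Hence $B$ is analytic on $\mathbb C\setminus L$, by Morera's theorem. Off $E\cup L$,
\[
|B|=|F\,\mathcal C\tau-\mathcal C(F\tau)|\le2M\Lambda .
\]
This bound extends to $E$. Every point of $E$ that is not interior to $E$ is a limit of points outside
$E\cup L$, since $L$ is closed and disjoint from $E$; so $|B|\le2M\Lambda$ there by continuity. On the interior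
of $E$, whose boundary consists of such points, the bound follows from the maximum principle. Finally, as
$w\to\infty$,
\[
wB(w)=F(w)\int\frac{w}{w-\zeta}\,d\tau(\zeta)-\int\frac{wF(\zeta)}{w-\zeta}\,d\tau(\zeta)
\longrightarrow-\int F\,d\tau ,
\]
because $F(\infty)=0$. So $B$ is analytic on $\widehat{\mathbb C}\setminus L$ with $B(\infty)=0$ and
$B'(\infty)=-\int F\,d\tau$. Since $\tau\ge0$ and $\operatorname{Re}F\ge\kappa$ on $E$,
\[
|B'(\infty)|\ge\operatorname{Re}\int F\,d\tau\ge\kappa\int\rho\,d\sigma\ge\frac\kappa2\,\sigma(E)
\ge\frac{\kappa}{2A_0}\,\gamma(E).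
\]
On the other hand $|B'(\infty)|\le2M\Lambda\,\gamma(L)$. Hence
$\gamma(E)\le4A_0\Lambda\,\frac M\kappa\,\gamma(L)$, so $A'=4A_0\Lambda$ will do.
\end{proof}

\section{Equicontinuity at a non-peak point}\label{sec:q}

We now give the general form of \eqref{eq:eta}. A \emph{representing measure} for $z\in X$ is a probability
measure $\mu$ on $X$ with $g(z)=\int g\,d\mu$ for all $g\in R(X)$; the point mass $\delta_z$ is one. By a theorem
of Bishop \cite[Ch.~II.11]{Gamelin}, $z$ is a peak point for $R(X)$ if and only if $\delta_z$ is the only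
representing measure for $z$.

We use throughout that for every Borel set $S$ of finite area and every $\zeta\in\mathbb C$
\begin{equation}\label{eq:rearr}
\int_S\frac{dA(w)}{|\zeta-w|}\le2\sqrt{\pi|S|}\,;
\end{equation}
among sets of given area the integral is largest for the disc centered at $\zeta$, of radius
$\sqrt{|S|/\pi}$, for which it equals the right side.

\begin{lemma}[Browder type]\label{lem:q}
Let $z\in X$ be a non-peak point for $R(X)$. There is a measurable function $q:\mathbb C\to[0,\infty]$ with
\begin{enumerate}
\item[(i)] $|g(w)-g(z)|\le2q(w)\|g\|$ for $w\in X$ and every $g\in R(X)$ not identically $0$;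
\item[(ii)] $q\ge1$ on $\mathbb C\setminus X$;
\item[(iii)] $r^{-2}\int_{D(z,r)}q\,dA\to0$ as $r\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Bishop's theorem there is a representing measure $\mu_0\ne\delta_z$. Write $\mu_0=a\delta_z+(1-a)\mu$ with
$0\le a<1$ and $\mu$ a probability measure with $\mu(\{z\})=0$; then $\mu$ also represents $z$. Put
$q(z)=0$ and
\[
q(w)=|w-z|\int\frac{d\mu(\zeta)}{|\zeta-w|}\qquad(w\ne z).
\]
If $w\ne z$ and $q(w)<\infty$, then $\mu(\{w\})=0$, and we may define
\[
c(w)=\int\frac{\zeta-z}{\zeta-w}\,d\mu(\zeta),\qquad |c(w)-1|=\Big|\int\frac{w-z}{\zeta-w}\,d\mu(\zeta)\Big|\le q(w).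
\]

(i) The inequality is trivial if $w=z$ or $q(w)=\infty$. Otherwise let first $g$ be rational with poles off
$X$. The function
\[
\zeta\longmapsto(\zeta-z)\,\frac{g(\zeta)-g(w)}{\zeta-w},
\]
with its singularity at $w$ removed, is rational with poles off $X$ and vanishes at $z$. So its $\mu$-integral is
$0$, that is, $\int\frac{\zeta-z}{\zeta-w}\,g\,d\mu=g(w)c(w)$. Subtracting $g(z)=\int g\,d\mu$, we get
\[
|g(w)c(w)-g(z)|=\Big|\int\frac{w-z}{\zeta-w}\,g(\zeta)\,d\mu(\zeta)\Big|\le q(w)\|g\| ,
\]
and therefore
\[
|g(w)-g(z)|\le|g(w)|\,|1-c(w)|+q(w)\|g\|\le2q(w)\|g\| .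
\]
Since $q(w)<\infty$, the inequality passes to uniform limits.

(ii) If $w\notin X$, then $w\neq z$ and $q(w)<\infty$, and $\zeta\mapsto\frac{\zeta-z}{\zeta-w}$ belongs to
$R(X)$ and vanishes at $z$. So $c(w)=0$, and $1=|c(w)-1|\le q(w)$.

(iii) Since $|w-z|\le r$ on $D(z,r)$, Fubini's theorem gives
\[
r^{-2}\int_{D(z,r)}q\,dA\le\int\Big(\frac1r\int_{D(z,r)}\frac{dA(w)}{|\zeta-w|}\Big)d\mu(\zeta).
\]
The inner quantity is at most $2\pi$ by \eqref{eq:rearr}. For $\zeta\ne z$ and $r<|\zeta-z|/2$ it is at most
$2\pi r/|\zeta-z|$, so it tends to $0$ as $r\to0$. Since $\mu(\{z\})=0$, dominated convergence gives (iii).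
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $z$, $f_n$, $f$, $\alpha$ be as in Theorem~\ref{thm:A}. Since $|f|\le1$ and $|\alpha|\le1$, the set in
question is empty if $\delta\ge2$, so we may assume $0<\delta<2$. The $f_n$ are analytic on $X^0$ and bounded by
$1$, so by Montel's theorem $f$ is analytic and $f_n\to f$ uniformly on compact subsets of $X^0$. Hence
\[
G=\{w\in X^0:|f(w)-\alpha|>\delta\}
\]
is open. For $k\ge2$ put
\[
A_k^*=A_{k-1}\cup A_k\cup A_{k+1}=\{w:2^{-k-2}\le|w-z|\le2^{-k+1}\}.
\]
The theorem follows from the claim that, with $C=24A/\delta$ and some $k_0\ge2$,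
\begin{equation}\label{eq:claim}
\gamma(A_k\cap G)\le C\,\gamma(A_k^*\setminus X)\qquad(k\ge k_0).
\end{equation}
Indeed, (S) and \eqref{eq:claim} give
\[
\sum_{k\ge k_0}2^k\gamma(A_k\cap G)\le CA_0\sum_{k\ge k_0}\ \sum_{|m-k|\le1}2^k\gamma(A_m\setminus X)
\le4CA_0\sum_{m\ge1}2^m\gamma(A_m\setminus X),
\]
because $2+1+\frac12<4$; the last sum is finite by (M), since $z$ is not a peak point for $R(X)$. So $G$ is thin
at $z$.

The plan for \eqref{eq:claim} is to apply Lemma~\ref{lem:cap} to a function that is close to $f-\alpha$ on a
given compact subset of $A_k\cap G$ but whose singularities lie in $A_k^*\setminus X$. Rational approximants of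
$f_n$, minus their value at $z$, have their poles off $X$, but not only in $A_k^*$. So we localize by
Vitushkin's method: multiply by a cutoff function and restore analyticity with a correction term $\Phi$. The
correction is an \emph{area} integral, and Lemma~\ref{lem:q}, which controls areas, makes it small.

\smallskip
\emph{The function to be localized.} Fix $k\ge2$ and a nonempty compact set $J\subset A_k\cap G$. Choose
rational functions $s_n$ with poles off $X$ and $\|s_n-f_n\|\le1/n$. Then $\|s_n\|\le2$, $s_n(z)\to\alpha$, and
$s_n\to f$ uniformly on $J$. Since $|f-\alpha|>\delta$ on $J$, we may fix $n$ so large that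
\begin{equation}\label{eq:onJ}
|s_n-s_n(z)|>\delta/2\quad\text{on }J ;
\end{equation}
in particular $s_n\not\equiv0$ on $X$. Let $V$ be a compact neighborhood of $X$ such that $s_n$ is analytic near
$V$ and $|s_n|\le3$ on $V$. Put
\[
u=s_n-s_n(z)\ \text{ on }V,\qquad u=0\ \text{ on }\mathbb C\setminus V .
\]
Then $|u|\le5$, and moreover $|u|\le5q$ on all of $\mathbb C$: on $X$ because $|u|\le4q$ by
Lemma~\ref{lem:q}(i); on $V\setminus X$ because $|u|\le5$ and $q\ge1$ by Lemma~\ref{lem:q}(ii); and trivially off
$V$. Part (ii) is what allows us to leave $X$.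

\smallskip
\emph{Localization.} Fix once and for all a smooth function $\varphi$ with $0\le\varphi\le1$, $\varphi=1$ on
$\{\frac12\le|w|\le1\}$, and $\operatorname{supp}\varphi\subset\{\frac14\le|w|\le2\}$, and let
$\varphi_k(w)=\varphi(2^k(w-z))$. Then $\varphi_k=1$ on $A_k$, $\operatorname{supp}\varphi_k\subset A_k^*$, and
$|\bar\partial\varphi_k|\le C_02^k$ with $C_0=\max|\bar\partial\varphi|$, an absolute constant. Put
\[
T=\varphi_ku-\Phi,\qquad\Phi(w)=\frac1\pi\int\frac{u(\zeta)\,\bar\partial\varphi_k(\zeta)}{w-\zeta}\,dA(\zeta).
\]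
Since $\bar\partial(1/w)=\pi\delta_0$ in the sense of distributions, $\bar\partial\Phi=u\,\bar\partial\varphi_k$.
As the transform of a bounded function with compact support, $\Phi$ is continuous, with $\Phi(\infty)=0$. On
the interior $V^0$ of $V$ the function $T$ is continuous and
\[
\bar\partial T=\varphi_k\,\bar\partial u+u\,\bar\partial\varphi_k-u\,\bar\partial\varphi_k=0,
\]
so $T$ is analytic there by Weyl's lemma. Off $\operatorname{supp}\varphi_k$ we have $T=-\Phi$, which is
analytic. Hence $T$ is analytic on $\widehat{\mathbb C}\setminus L$ with $T(\infty)=0$, where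
\[
L=\operatorname{supp}\varphi_k\setminus V^0
\]
is a compact subset of $A_k^*\setminus X$.

\smallskip
\emph{The correction is small.} For $t>0$ let $S_k=\{\zeta\in A_k^*:q(\zeta)>t\}$. Then $|u|\le5t$ on
$A_k^*\setminus S_k$ and $|u|\le5$ on $S_k$. Since $|A_k^*|\le4\pi4^{-k}$, \eqref{eq:rearr} gives, for every $w$,
\begin{align*}
|\Phi(w)|&\le\frac{C_02^k}\pi\int_{A_k^*}\frac{|u(\zeta)|\,dA(\zeta)}{|w-\zeta|}
\le\frac{C_02^k}\pi\Big(5t\cdot4\pi2^{-k}+5\cdot2\sqrt{\pi|S_k|}\Big)\\
&=C_0\Big(20\,t+10\sqrt{4^k|S_k|/\pi}\Big).
\end{align*}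
Take $t=\delta/(160C_0)$, so that $20C_0t=\delta/8$. By Chebyshev's inequality,
\[
4^k|S_k|\le\frac{4^k}t\int_{D(z,2^{-k+2})}q\,dA ,
\]
which tends to $0$ as $k\to\infty$ by Lemma~\ref{lem:q}(iii). So there is $k_0\ge2$, depending only on $q$ and
$\delta$, such that $|\Phi|\le\delta/4$ on $\mathbb C$ whenever $k\ge k_0$. It is important that $k_0$ does not
depend on $J$, $n$ or $V$, all of which are chosen after $k$.

\smallskip
\emph{Conclusion.} Let $k\ge k_0$. Then $|T|\le5+\delta/4\le6$. On $J\subset A_k\cap X^0$ we have $\varphi_k=1$ and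
$T=u-\Phi$, so $|T|\ge\delta/2-\delta/4=\delta/4$ by \eqref{eq:onJ}. The sets $J\subset X$ and
$L\subset\mathbb C\setminus X$ are disjoint. Lemma~\ref{lem:cap} with $E=J$, $F=T$, $M=6$, $\kappa=\delta/4$ gives
\[
\gamma(J)\le\frac{24A}\delta\,\gamma(L)\le\frac{24A}\delta\,\gamma(A_k^*\setminus X).
\]
Taking the supremum over $J$ yields \eqref{eq:claim}, which proves Theorem~\ref{thm:A} and, with it,
Theorems~\ref{thm:B} and~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{BLAF}
\emph{Bounded limits of analytic functions},
http://www.ams.org/journals/proc/1972-032-01/S0002-9939-1972-0293069-1/S0002-9939-1972-0293069-1.pdf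

\bibitem{Gamelin}
Gamelin, \emph{Uniform Algebras}.

\bibitem{NTV}
Nazarov, Treil, Volberg, IMRN 1998, no.~9, 463--487.

\bibitem{TolsaDuke}
Tolsa, Duke Math. J. 98 (1999).

\bibitem{TolsaActa}
Tolsa, Acta Math. 190 (2003), 105--149.

\bibitem{TolsaBook}
Tolsa, monograph, Birkh\"auser, 2014.

\end{thebibliography}

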